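# Grünbaum's conjecture: triangles in ellipses are the worst affine fit

## Convex figures, affine copies, and contact measures

Everything takes place in the plane. Write $\langle\cdot,\cdot\rangle$ for the inner product, $a\times b$ for the cross product of two vectors (the determinant with columns $a,b$), $B(o,r)$ for the closed disc with center $o$ and radius $r$, and $I$ for the identity matrix when a matrix is meant.

**Definition 1 (convex figure, support function).** A convex figure is a compact convex subset of the plane with nonempty interior; $|X|$ is the area of $X$. The support function of $K$ is $h_K(u)=\max_{x\in K}\langle u,x\rangle$.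

A disc and a triangle are convex figures; a segment is not. For $K=[-1,1]^2$ we have $h_K(u)=|u_1|+|u_2|$. A point $y$ lies outside $K$ exactly when some unit vector $u$ has $\langle u,y\rangle>h_K(u)$.

**Definition 2 (the affine fit).** For convex figures $F,G$, let $f(F,G)$ be the maximum of $|F^*|/|G|$, where $F^*$ ranges over the non-degenerate affine images of $F$ contained in $G$. Affine maps may reverse orientation.

For example, let $F$ be a triangle and $G=[0,1]^2$. Every triangle is an affine image of $F$, so $f(F,G)$ is the largest area of a triangle in the unit square. The area of a triangle is a convex function of each vertex separately (it is the absolute value of an affine function), so the maximum is reached with all vertices at corners of the square, and $f(F,G)=\frac12$. In general $f(F,G)$ does not change if $F$ or $G$ is replaced by an affine image of itself.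

**Definition 3.** For a convex figure $X$ let $T_X\subset X$ be a triangle of maximum area and $\tau(X)=|T_X|/|X|$. Thus $\tau(X)=f(\Delta,X)$ for any triangle $\Delta$.

For a parallelogram $\tau=\frac12$, as just computed. For the unit disc, the area of a triangle is again convex in each vertex, so we may put the vertices on the circle. If the arcs between them are $\alpha,\beta,\gamma$ with sum $2\pi$, the area is $\frac12(\sin\alpha+\sin\beta+\sin\gamma)$. If all arcs are at most $\pi$, concavity of $\sin$ on $[0,\pi]$ bounds this by $\frac32\sin\frac{2\pi}3=\frac{3\sqrt3}4$. If one arc exceeds $\pi$, its sine is negative and the area is at most $1$. So $\tau(\text{disc})=\frac{3\sqrt3}{4\pi}$. Throughout,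
$$\kappa=\frac{3\sqrt3}{4\pi}\approx0.41350 .$$

**Definition 4 (optimal maps).** For $Ax=Lx+b$ write $\det A=\det L$. For fixed $G$ put $N(F)=\max\{|\det A|: AF\subset G\}$. An affine map attaining the maximum is called optimal for $F$.

The set of affine $A$ with $AF\subset G$ is compact (it is closed, and bounded because $F$ contains a triangle), so the maximum exists; it is positive because a small copy of $F$ fits into $G$. Hence $f(F,G)=N(F)|F|/|G|$. If $A$ is optimal, then replacing $G$ by $A^{-1}G$ does not change $f$ and makes the identity optimal; then $f(F,G)=|F|/|G|$. For instance, if $G$ is a disc and $F$ is an equilateral triangle inscribed in it, the identity is optimal, and so is every rotation about the center. Optimal maps are not unique.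

**Definition 5 (mixed area with a polygon).** If $P$ is a convex polygon whose edges have outer unit normals $u_l$ and lengths $c_l$, its mixed area with $G$ is $V(P,G)=\frac12\sum_lc_lh_G(u_l)$.

If $G=P$ this is $|P|$. If $P=[0,1]^2$ and $G$ is the unit disc, it is $\frac12\cdot4=2$. Minkowski's inequality says $V(P,G)^2\ge|P||G|$; in the last example, $4\ge\pi$.

**Definition 6 (brackets).** Let $T=e_1e_2e_3$ be a triangle of area $1$ labeled counterclockwise, and let $\lambda=(\lambda_1,\lambda_2,\lambda_3)$ be barycentric coordinates with respect to $T$. Put $[a,b,c]=\det(\lambda(a),\lambda(b),\lambda(c))$. This is the signed area of $abc$.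

For $q_3=e_1+e_2-e_3$ we have $\lambda(q_3)=(1,1,-1)$ and $[e_1,e_2,q_3]=-1$: the triangle has area $1$ and opposite orientation. The bracket is affine in each entry, and invariant under cyclic permutations.

**Definition 7 (contact measures).** Let $F\subset G$ be convex figures. Their set of contact pairs is the compact set
$$\mathcal C=\{(x,u):x\in F,\ |u|=1,\ \langle u,x\rangle=h_G(u)\}.$$
A contact measure is a finite positive Borel measure $\mu$ on $\mathcal C$ with
$$\int\langle u,Mx+b\rangle\,d\mu=\operatorname{tr}M\qquad\text{for all }M\in\mathbb R^{2\times2},\ b\in\mathbb R^2. \tag{1}$$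
The set of contact measures is $J(F,G)$. For a continuous vector field $d$ on $F$ put $Q(\mu)=\int\langle u,d(x)\rangle\,d\mu$.

A pair $(x,u)$ is a point where $F$ touches the boundary of $G$, with an outer normal of $G$ there. If $F$ lies in the interior of $G$, then $\mathcal C=\emptyset$ and $J=\emptyset$, since the zero measure fails (1) for $M=I$. For an equilateral triangle with vertices $x_l=Ru_l$ inscribed in the disc $G=B(0,R)$, take mass $c=\frac2{3R}$ at each $(x_l,u_l)$. Since $\sum u_l=0$ and $\sum u_lu_l^{\top}=\frac32I$, the integral in (1) is $cR\operatorname{tr}(M\sum u_lu_l^\top)=\frac23\cdot\frac32\operatorname{tr}M=\operatorname{tr}M$. So this is a contact measure.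

## How badly can a figure fit? The value $3\sqrt3/(4\pi)$

We now ask: over all pairs of convex figures, how small can $f(F,G)$ be, and for which pairs is it smallest? Two facts are given.

**Known result 1 (Sas).** If $P$ is an $n$-gon of maximum area inscribed in a convex figure $F$ ($n\ge3$), then $|P|\ge\frac n{2\pi}\sin\frac{2\pi}n|F|$, with equality if and only if $F$ is an ellipse. For $n=3$: $\tau(G)\ge\kappa$ for every $G$, with equality only for ellipses.

**Known result 2.** For a parallelogram $P$, $\min_Gf(P,G)=\frac12$, attained only when $G$ is a triangle.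

**Conjecture (B. Grünbaum).** The absolute minimum of $f(F,G)$ is $\kappa$, attained only when $F$ is a triangle and $G$ is an ellipse.

The problem, taken from https://www.mobt3ath.com/uplode/book/book-49067.pdf, is to prove or disprove this. The conjecture is true. Here is what will be proved.

**Theorem 1.** For all convex figures $F,G$: $f(F,G)\ge\min\{\tau(G),\frac5{12}\}$. More precisely, for fixed $G$, if $F$ minimizes $f(\cdot,G)$ and $F$ is not a triangle, then $f(F,G)\ge\frac5{12}$.

**Theorem 2.** For all $F,G$: $f(F,G)\ge\dfrac1{4\tau(F)}$.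

**Theorem 3 (Grünbaum's conjecture).** $f(F,G)\ge\kappa$ for all $F,G$, with equality if and only if $F$ is a triangle and $G$ an ellipse.

Let us test some pairs. If $F=G$, then $f=1$. A triangle in a parallelogram gives $\frac12$, a triangle in an ellipse gives $\kappa$, a parallelogram in a triangle gives $\frac12$.

What about an ellipse in a triangle? We may take $F$ to be the unit disc and $G$ equilateral with inradius $1$, so $G=\{x:\langle u_l,x\rangle\le1,\ l=1,2,3\}$ and $|G|=3\sqrt3$. Let $Ax=Lx+b$ map the disc into $G$. The support function of the image is $|L^\top u|+\langle b,u\rangle$, so adding the three conditions gives $\sum|L^{\top}u_l|\le3$. Write $L^\top=OS$ with $O$ orthogonal and $S$ symmetric positive semidefinite. Then $|L^\top u_l|=|Su_l|\ge\langle Su_l,u_l\rangle$, so $\frac32\operatorname{tr}S\le3$, and $|\det L|=\det S\le(\frac12\operatorname{tr}S)^2\le1$. So the incircle is optimal and $f=\frac\pi{3\sqrt3}=\frac1{4\kappa}\approx0.605$. Since $\tau(F)=\kappa$ here, Theorem 2 holds with equality for this pair.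

## Reduction to minimizers that are not triangles

**Step 1. Theorem 1 implies Theorem 3.** First, $\kappa<\frac5{12}$ because $9\sqrt3<15.59<15.70<5\pi$. By Sas $\tau(G)\ge\kappa$, so Theorem 1 gives $f\ge\kappa$. If $f(F,G)=\kappa$, then $\min\{\tau(G),\frac5{12}\}\le\kappa$, so $\tau(G)=\kappa$ and $G$ is an ellipse. Moreover $F$ minimizes $f(\cdot,G)$ and $f(F,G)<\frac5{12}$, so $F$ is a triangle. Conversely, triangle and ellipse give $\kappa$ by the equality case of Sas.

**Step 2. Minimizers exist.** The purpose is to reduce the first sentence of Theorem 1 to the second. Fix $G$. Let $F,F'\supset B(o,r)$ have Hausdorff distance at most $\eta$. Then, by convexity of $F$,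
$$F'\subset F+\tfrac\eta r(F-o)=o+(1+\tfrac\eta r)(F-o),$$
and the same holds with $F,F'$ exchanged. So a copy of $F'$ shrunk about $o$ by the factor $(1+\frac\eta r)^{-1}$ lies in $F$, whence $N(F')\ge(1+\frac\eta r)^{-2}N(F)$, and conversely. Thus $N$ is continuous in the Hausdorff metric, and so is $f(\cdot,G)$. By John's theorem every affine class contains a figure with $B(0,1)\subset F\subset B(0,2)$, and these figures form a compact set by Blaschke's selection theorem. So $\min_Ff(F,G)$ is attained.

If a triangle attains the minimum, the minimum is $\tau(G)$. If not, the second sentence of Theorem 1 bounds it below by $\frac5{12}$. So Theorem 1 follows from its second sentence.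

## Putting the antimedial triangle of $F$ into $G$ is not enough

Scale so that a maximum-area triangle $T=e_1e_2e_3$ of $F$ has area $1$. Replacing one vertex of $T$ by a point of $F$ cannot increase the area, so $|\lambda_i|\le1$ on $F$. Hence $F$ lies in $W=\{\lambda_1,\lambda_2,\lambda_3\le1\}$, a triangle of area $4$ with $T$ as its medial triangle. The natural first attempt is to map $W$ onto a maximum-area triangle of $G$ and take $F$ along. This gives
$$f(F,G)\ge\frac{|F|}4\,\tau(G)=\frac{\tau(G)}{4\tau(F)} .$$

Let $G$ be an ellipse, the critical case. The bound is then $\frac\kappa{4\tau(F)}\le\frac14$, because $\tau(F)\ge\kappa$ by Sas. Since $\frac14<\kappa$, the argument cannot succeed for any $F$. It places a triangle in $G$, and every triangle in an ellipse is small. Theorem 2 says that the factor $\tau(G)$ can be removed. To get this we place $F$ itself optimally and exploit what optimality says about the contacts.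

## First-order optimality of an inscribed figure

**Lemma 1.** Let $F\subset G$ be convex figures, $\mathcal C$ and $J=J(F,G)$ as in Definition 7, and $d:F\to\mathbb R^2$ continuous.

(a) If the identity is optimal, then $J\ne\emptyset$.

(b) If $Q(\mu)<\eta$ for all $\mu\in J$, there is an affine field $Bx+b$ with $\operatorname{tr}B<\eta$ and $\langle u,Bx+b\rangle>\langle u,d(x)\rangle$ on $\mathcal C$.

(c) For $\mu\in J$ there is a finitely supported $\mu'\in J$ with $Q(\mu')=Q(\mu)$.

(d) If $\langle u,Bx+b\rangle>\langle u,d(x)\rangle$ on $\mathcal C$ and $\varphi_s(x)=x+sd(x)+O(s^2)$ uniformly on $F$, then for all small $s>0$ and all $x\in F$: $\varphi_s(x)-s(B\varphi_s(x)+b)\in G$.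

Part (b) is a duality. If no contact measure sees much of the deformation $d$, then we can deform $F$ along $d$ and correct by an affine map that costs little area, and (d) says the result still fits into $G$.

**Step 1. Part (d).** The goal is to turn the strict inequality on $\mathcal C$ into containment. If (d) fails, there are $s_n\downarrow0$, $x_n\in F$ and unit $u_n$ with
$$\langle u_n,x_n\rangle+s_n\langle u_n,d(x_n)-Bx_n-b\rangle+O(s_n^2)>h_G(u_n)\ge\langle u_n,x_n\rangle .$$
Let $(x,u)$ be a limit point of $(x_n,u_n)$. The outer terms force $\langle u,x\rangle=h_G(u)$, so $(x,u)\in\mathcal C$. Canceling $\langle u_n,x_n\rangle$ and dividing by $s_n$ gives $\langle u,d(x)-Bx-b\rangle\ge0$ in the limit. This contradicts the hypothesis.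

**Step 2. A closed cone.** We encode contact measures as points of a cone. Let $B(o,r)\subset F$. On $\mathcal C$ we have
$$\langle u,x-o\rangle=h_G(u)-\langle u,o\rangle\ge r .$$
Write $x\otimes u=xu^\top$, so $\operatorname{tr}(M(x\otimes u))=\langle u,Mx\rangle$. Let
$$\mathcal G=\{(u,\,x\otimes u,\,\langle u,d(x)\rangle):(x,u)\in\mathcal C\}\subset\mathbb R^2\times\mathbb R^{2\times2}\times\mathbb R,$$
a compact set, let $\mathcal K$ be the convex cone generated by $\mathcal G$ (with $\mathcal K=\{0\}$ if $\mathcal G=\emptyset$) and $\mathcal K'$ the one generated by $\mathcal G\cup\{(0,0,-1)\}$. The linear functional $(u,M,\sigma)\mapsto\operatorname{tr}M-\langle u,o\rangle$ equals $\langle u,x-o\rangle\ge r$ on $\mathcal G$, and $0$ on $(0,0,-1)$. So $0\notin\operatorname{conv}\mathcal G$. If $0$ were in $\operatorname{conv}(\mathcal G\cup\{(0,0,-1)\})$, the functional would force all weight onto $(0,0,-1)\ne0$, a contradiction.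

A cone generated by a compact set whose convex hull omits $0$ is closed. Indeed the hull is compact by Carathéodory; if $t_ny_n\to z$ with $t_n\ge0$ and $y_n$ in the hull, then $|y_n|$ is bounded below, so $t_n$ is bounded and a subsequence of $(t_n,y_n)$ converges. Hence $\mathcal K$ and $\mathcal K'$ are closed.

**Step 3. Part (b).** Here separation produces the affine field. A point $(0,I,\sigma)\in\mathcal K$ is a finite positive combination of elements of $\mathcal G$; the coefficients define a finitely supported measure satisfying (1) with $Q(\mu)=\sigma$. By hypothesis $(0,I,\sigma)\notin\mathcal K$ for every $\sigma\ge\eta$, so $(0,I,\eta)\notin\mathcal K'$. Separating this point from the closed cone $\mathcal K'$, we get a functional $(u,M,\sigma)\mapsto\langle b,u\rangle+\operatorname{tr}(BM)-t\sigma$ that is $\ge0$ on $\mathcal K'$ and negative at $(0,I,\eta)$. Evaluating on $(0,0,-1)$, on $\mathcal G$, and at the point gives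
$$t\ge0,\qquad\langle u,Bx+b\rangle\ge t\langle u,d(x)\rangle\ \text{ on }\mathcal C,\qquad\operatorname{tr}B<t\eta .$$
If $t>0$, divide by $t$. If $t=0$, then $\operatorname{tr}B<0$; choose $c\ge0$ with $cr\ge\max|d|$, so that $\langle u,c(x-o)\rangle\ge cr\ge\langle u,d(x)\rangle$ on $\mathcal C$, and add to $c(x-o)$ so large a multiple of $Bx+b$ that the trace falls below $\eta$. In both cases finally add a small positive multiple of $x-o$; this makes the inequality strict on $\mathcal C$ and keeps the trace below $\eta$.

**Step 4. Part (a).** Optimality forbids affine improvement. If $J=\emptyset$, then (b) applies vacuously with $d=0$, $\eta=0$. By (d) with $\varphi_s=\mathrm{id}$, the map $x\mapsto x-s(Bx+b)$ sends $F$ into $G$ for small $s>0$. Its determinant is $1-s\operatorname{tr}B+O(s^2)>1$, contradicting optimality.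

**Step 5. Part (c).** We want finite sums instead of integrals. The vector $\int(u,x\otimes u,\langle u,d(x)\rangle)\,d\mu=(0,I,Q(\mu))$ lies in $\mathcal K$: otherwise a functional that is $\ge0$ on $\mathcal K$ and negative at this vector would contradict positivity of the integral. A point of $\mathcal K$ is a finite combination of elements of $\mathcal G$, and this is the required $\mu'$. $\square$

## The contact polygon and Theorem 2

Assume that the identity is optimal for $F\subset G$ and that a maximum-area triangle $T=e_1e_2e_3$ of $F$, labeled counterclockwise, has area $1$; this is arranged by an affine change of coordinates applied to both figures. Let $\mu=\sum_{l=1}^nc_l\delta_{(x_l,u_l)}\in J$ with $c_l>0$, numbered so that the arguments of $u_1,\dots,u_n$ in $[0,2\pi)$ are nondecreasing.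

**Step 1. From contacts to a polygon.** We turn (1) into an inequality for $f$. Choosing $M=0$, then $M=I$, then all $M$, we get
$$\sum c_lu_l=0,\qquad\sum c_l\langle u_l,x_l\rangle=2,\qquad\sum c_l\langle u_l,g\rangle x_l=g\ \text{ for all }g. \tag{2}$$
The last identity is $\sum c_lx_lu_l^\top=I$, so the $u_l$ span $\mathbb R^2$. Let $a_l$ be $c_lu_l$ rotated by $+90^\circ$. The $a_l$ are in counterclockwise order, sum to $0$ and are not all parallel, so they are the consecutive edge vectors of a convex polygon $P$ with nonempty interior and outer normals $u_l$; indices with equal normals together form one edge. Its mixed area with $G$ is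
$$V(P,G)=\tfrac12\sum c_lh_G(u_l)=\tfrac12\sum c_l\langle u_l,x_l\rangle=1 .$$
Minkowski's inequality gives $|P||G|\le1$, hence
$$f(F,G)=\frac{|F|}{|G|}\ge|F|\,|P| . \tag{3}$$
So we need lower bounds for $|P|$. Maximality of $T$ provides
$$|[a,b,c]|\le1\qquad(a,b,c\in F). \tag{4}$$

**Step 2. Weights on contact triples.** We express $|P|$ as a sum of nonnegative weights. Put $p_l(g)=\frac12c_l\langle u_l,x_l-g\rangle$. Since $\langle u_l,g\rangle\le h_G(u_l)=\langle u_l,x_l\rangle$ on $G$, we have $p_l\ge0$ on $G$, and (2) gives
$$\sum_lp_l\equiv1,\qquad\sum_lp_l(g)x_l=\tfrac12(Z-g),\quad Z=\sum c_l\langle u_l,x_l\rangle x_l .$$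
For $i<j<k$ let $M_{ijk}$ be the determinant of the $3\times3$ matrix with rows $(p_i(e_r),p_j(e_r),p_k(e_r))$, $r=1,2,3$.

**Lemma 2.** (i) $M_{ijk}\ge0$. (ii) $\sum_{i<j<k}M_{ijk}=|P|$. (iii) For any points $y_l$: $\sum M_{ijk}[y_i,y_j,y_k]=[Y^1,Y^2,Y^3]$ with $Y^r=\sum_lp_l(e_r)y_l$. (iv) $\sum M_{ijk}[x_i,x_j,x_k]=\frac14$.

*Proof of (iii), (iv).* Since $\sum_lp_l(e_r)=1$ and $\lambda$ is affine, $\lambda(Y^r)=\sum_lp_l(e_r)\lambda(y_l)$. So the matrix with rows $\lambda(Y^r)$ is the product of the $3\times n$ matrix $(p_l(e_r))$ and the $n\times3$ matrix with rows $\lambda(y_l)$; Cauchy–Binet gives (iii). For $y_l=x_l$ we get $Y^r=\frac12(Z-e_r)$. This is a homothetic copy of $T$ with ratio $-\frac12$, of signed area $\frac14$.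

*A formula for $M_{ijk}$.* Write $p_l(g)=\alpha_l+\langle\beta_l,g\rangle$ with $\beta_l=-\frac12c_lu_l$. The matrix in $M_{ijk}$ is the product of the matrix with rows $(1,e_r)$, whose determinant is $2|T|=2$, and the matrix with columns $(\alpha_l,\beta_l)$, $l=i,j,k$. So $M_{ijk}=2D_{ijk}$, with $D_{ijk}$ the latter determinant. Adding to the first row the combination of the other two with coefficients $g$ replaces $\alpha_l$ by $p_l(g)$. Expanding along the first row,
$$D_{ijk}=p_i(g)\,\beta_j\times\beta_k+p_j(g)\,\beta_k\times\beta_i+p_k(g)\,\beta_i\times\beta_j\qquad\text{for every }g. \tag{5}$$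

*Proof of (i).* The cross products in (5) are positive multiples of $u_j\times u_k$, $u_k\times u_i$, $u_i\times u_j$, the sines of the three consecutive angular gaps, which sum to $2\pi$. One is negative only if its gap exceeds $\pi$, and at most one gap does. If none is negative, take any $g\in F$: all $p$'s are $\ge0$. If $\beta_k\times\beta_i<0$, take $g=x_j$: then $p_j(x_j)=0$, the values $p_i(x_j),p_k(x_j)$ are $\ge0$, and the other cross products are $\ge0$. If $\beta_j\times\beta_k<0$ take $g=x_i$; if $\beta_i\times\beta_j<0$ take $g=x_k$.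

*Proof of (ii).* Sum (5) at $g=0$. The coefficient of $\alpha_l$ in $\sum D_{ijk}$ is $\frac14\sum c_ju_j\times c_ku_k=\frac14\sum a_j\times a_k$ over the pairs with $j$ before $k$ in the order $l+1,\dots,n,1,\dots,l-1$: for $l<j<k$ or $j<k<l$ formula (5) contains $\beta_j\times\beta_k$, and for $j<l<k$ it contains $\beta_k\times\beta_j$. For consecutive counterclockwise edge vectors of a convex polygon, with any starting index, the sum of $a_j\times a_k$ over all pairs with $j$ before $k$ is twice the area (shoelace formula, with vertices the partial sums). Take the order above with $a_l$ placed last. The terms containing $a_l$ sum to $(-a_l)\times a_l=0$. So the coefficient is $\frac14\cdot2|P|$. Since $\sum\alpha_l=\sum p_l(0)=1$, we get $\sum D_{ijk}=\frac12|P|$ and $\sum M_{ijk}=|P|$. $\square$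

**Step 3. Proof of Theorem 2.** Normalize $|T|=1$ and pass to $A^{-1}G$ with $A$ optimal. Lemma 1(a),(c) provide finite contact data. By (4) and Lemma 2, $\frac14=\sum M_{ijk}[x_i,x_j,x_k]\le\sum M_{ijk}=|P|$. Then (3) gives $f\ge\frac{|F|}4=\frac1{4\tau(F)}$. $\square$

**How far this reaches.** With $|T|=1$, Theorem 2 says $f\ge\frac{|F|}4$, which is at least $\frac5{12}$ as soon as $|F|\ge\frac53$. It says too little when $F$ is close to a triangle. For the equilateral triangle $F=T$ in a disc of radius $R$, the contact measure of Definition 7 has $c=\frac2{3R}$, and $P$ is the equilateral triangle with side $\frac2{3R}$. From $\frac{3\sqrt3}4R^2=1$ we get $|P|=\frac{\sqrt3}{9R^2}=\frac14$, so (3) reads $\kappa\ge\frac14$. There is one contact triple, its bracket is $1$, and the whole loss is in Minkowski's inequality.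

Moreover no bound $f\ge\frac5{12}$ can hold for all figures near a triangle: $f(\cdot,\text{disc})$ is continuous and equals $\kappa<\frac5{12}$ at triangles. But Theorem 1 speaks only of minimizers. So the new input must be minimality. If $F$ is not a triangle, push the part of $F$ outside $T$ back toward $T$; since $f$ cannot go down, the contacts must resist, and by Lemma 1(b) this means that some contact measure has a large $Q$. A large $Q$ will improve the identity of Lemma 2(iv).

## Flattening the bits of $F$ outside $T$

Fix $G$. Let $F$ be a minimizer of $f(\cdot,G)$ that is not a triangle, and $T$ a maximum-area triangle of $F$ with $|T|=1$. From here on $\{i,j,j'\}=\{1,2,3\}$ are barycentric labels. Put $q_i=e_j+e_{j'}-e_i$, and let $E_i$ be the triangle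
$$E_i=e_je_{j'}q_i=\{\lambda_i\le0,\ \lambda_j\le1,\ \lambda_{j'}\le1\}.$$
It has area $1$, and $\lambda_j,\lambda_{j'}\in[0,1]$ on it.

**Step 1. Decomposition of $F$.** This step isolates the case that remains. By (4), $|\lambda_i|\le1$ on $F$. If two coordinates were negative at a point of $F$, the third would exceed $1$. So at most one is negative, and $F=T\cup F_1\cup F_2\cup F_3$ with $F_i=F\cap E_i$ convex, containing $[e_j,e_{j'}]$, and with disjoint interiors of the pieces. Put
$$h_i=\max_F(-\lambda_i)\ge0,\qquad b_i=|F_i|,\qquad H=h_1+h_2+h_3 .$$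
As $F_i$ contains a triangle with base $e_je_{j'}$ and area $h_i$, we have $b_i\ge h_i$ and $|F|\ge1+H$. If $H\ge\frac23$, Theorem 2 gives $f\ge\frac{1+H}4\ge\frac5{12}$, as wanted. From now on
$$H<\tfrac23 .$$
Let $I$ now denote the index set $\{i:h_i>0\}$ and $m=|I|$; $m\ge1$ because $F\ne T$.

A test figure to keep in mind is the quadrilateral $F=\operatorname{conv}(T\cup\{p\})$, $\lambda(p)=(\frac{1+h}2,\frac{1+h}2,-h)$, $0<h<\frac23$. Triangles with vertices in $F$ of maximal area can be taken at vertices of $F$. Those other than $T$ have areas $\frac{1+h}2$, $\frac{1+h}2$, $h$, all less than $1$, so $T$ is maximal. Here $m=1$, $|F|=1+h$, and Theorem 2 gives only $\frac{1+h}4<\frac5{12}$.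

**Step 2. The field and the flow.** We choose a deformation that keeps the figure convex and whose first-order field points to the vertices $q_i$. For $i\in I$ put $c_i^*=\max(h_i,3h_i-1)$, that is,
$$c_i^*=h_i\ \text{ if }h_i\le\tfrac12,\qquad c_i^*=3h_i-1\ \text{ if }h_i>\tfrac12 .$$
The condition $c_i^*\ge h_i$ keeps $\theta\le1$ below, and $c_i^*\ge3h_i-1$ gives a monotonicity in the last section. On $W=T\cup E_1\cup E_2\cup E_3$ let $d=0$ on $T$ and on $E_i$ for $i\notin I$, and
$$d(x)=\theta(x)(q_i-x),\qquad\theta(x)=\frac{-\lambda_i(x)}{c_i^*}\qquad\text{on }E_i,\ i\in I.$$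
It is continuous, since $\theta=0$ on $[e_j,e_{j'}]$ and two different $E$'s meet in a single vertex of $T$. On $F\cap E_i$ we have $0\le\theta\le1$.

For $s\in\mathbb R$ let $\varphi_s:W\to W$ be the identity on $T$ and on $E_i$, $i\notin I$. On $E_i$, $i\in I$, in barycentric coordinates $(a,b,v)$ with respect to $e_j,e_{j'},q_i$ (so $v=-\lambda_i$), let it be the projective map
$$(a,b,v)\mapsto\frac{(a,b,\gamma v)}{a+b+\gamma v},\qquad\gamma=e^{s/c_i^*}.$$
It fixes $[e_j,e_{j'}]$ pointwise, so $\varphi_s$ is a well-defined homeomorphism of $W$, and $\varphi_s\varphi_{s'}=\varphi_{s+s'}$. On each piece it is smooth in $(s,x)$, with $s$-derivative at $0$ equal to $\frac v{c_i^*}\big((0,0,1)-(a,b,v)\big)$, which is $\frac v{c_i^*}(q_i-x)=d(x)$. Hence $\varphi_s(x)=x+sd(x)+O(s^2)$ uniformly on $W$. Put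
$$F_\varepsilon=\varphi_{-\varepsilon}(F)\quad(\varepsilon\ge0),\qquad\text{so}\quad F_{\varepsilon-s}=\varphi_s(F_\varepsilon),\quad T\subset F_\varepsilon\subset W .$$

**Step 3. $F_\varepsilon$ is convex.** Otherwise minimality of $F$ would say nothing about $F_\varepsilon$. A projective map with positive denominator maps segments to segments, so $F_\varepsilon=T\cup F_1'\cup F_2'\cup F_3'$ with $F_i'=\varphi_{-\varepsilon}(F_i)\subset E_i$ convex, compact, and containing $[e_j,e_{j'}]$. We check that the segment joining two points of this union stays in it.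

Let $x\in F_i'$ with $\lambda_i(x)<0$ and $y\in T$. On the segment $\lambda_j,\lambda_{j'}\ge0$. It meets $\lambda_i=0$ in a point, which therefore lies in $[e_j,e_{j'}]\subset F_i'\cap T$. So the segment lies in $F_i'\cup T$.

Let $x\in F_i'$, $y\in F_j'$ with $\lambda_i(x)<0$, $\lambda_j(y)<0$, and let $j'$ be the third label. Then $\lambda_i(y)\ge0$ and $\lambda_j(x)\ge0$. From $x$ to $y$, $\lambda_i$ increases with a unique zero at parameter $s_1$, and $\lambda_j$ decreases with a unique zero at $s_2$. If $s_1>s_2$, then between them $\lambda_i,\lambda_j<0$, so $\lambda_{j'}>1$; but $\lambda_{j'}\le1$ at $x$ and $y$. So $s_1\le s_2$. Also $\lambda_{j'}\ge0$ at both ends, hence throughout. At $s_1$: $\lambda_i=0$, $\lambda_j\ge0$, $\lambda_{j'}\ge0$, so the point is in $[e_j,e_{j'}]$. At $s_2$: $\lambda_j=0$, $\lambda_i\ge0$, $\lambda_{j'}\ge0$, so the point is in $[e_i,e_{j'}]$. The three parts of the segment lie in $F_i'$, $T$, $F_j'$ in turn.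

All remaining pairs of points lie in one of the convex sets $T,F_i'$.

**Step 4. The speed of area loss.** We compute the derivative of $|F_\varepsilon|$. Parametrize $E_i$ by $x=(1-v)e(t)+vq_i$ with $e(t)=(1-t)e_j+te_{j'}$ and $v=-\lambda_i(x)$; the area element is $2(1-v)\,dv\,dt$, which integrates to $1$. On $E_i$, $i\in I$, $\varphi_s$ keeps $t$ and multiplies $\xi=\frac v{1-v}$ by $e^{s/c_i^*}$. Since $F_i$ is convex, compact and contains $[e_j,e_{j'}]$, it has the form $\{0\le v\le\zeta_i(t)\}$ with $\zeta_i\le h_i<1$, and
$$b_i=\int_0^1(2\zeta_i-\zeta_i^2)\,dt .$$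
For $\varphi_{-\varepsilon}(F_i)$ the function $\zeta_i$ becomes $\zeta_i^\varepsilon=\frac{\gamma\zeta_i}{1-\zeta_i+\gamma\zeta_i}$ with $\gamma=e^{-\varepsilon/c_i^*}$, and $\frac d{d\varepsilon}\zeta_i^\varepsilon=-\zeta_i^\varepsilon(1-\zeta_i^\varepsilon)/c_i^*$. Everything is bounded and smooth in $\varepsilon$, so we may differentiate under the integral: $|F_\varepsilon|$ is $C^1$, and
$$\Gamma:=-\tfrac d{d\varepsilon}\Big|_{\varepsilon=0}|F_\varepsilon|=\sum_{i\in I}\frac{\Gamma_i}{c_i^*},\qquad\Gamma_i=2\int_0^1\zeta_i(1-\zeta_i)^2\,dt . \tag{6}$$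

## Minimality forces a contact measure with large $Q$

**Lemma 3.** There are an optimal $A$ for $F$ and $\mu\in J(F,A^{-1}G)$ with $Q(\mu)=\int\langle u,d(x)\rangle\,d\mu\ge\Gamma/|F|$.

Write $N(\varepsilon)=N(F_\varepsilon)$ and $\Phi(\varepsilon)=N(\varepsilon)|F_\varepsilon|=f(F_\varepsilon,G)|G|$. Both are continuous, since $F_\varepsilon\supset T$ varies continuously in Hausdorff distance. Minimality of $F$ says $\Phi(\varepsilon)\ge\Phi(0)$.

**Step 1. Compactness of contact data.** We need limits of contact measures as $\varepsilon\to0$. Let $\varepsilon_n\to0$ with $\varepsilon_n\ge0$, $A_n$ optimal for $F_{\varepsilon_n}$, and $\mu_n\in J(F_{\varepsilon_n},A_n^{-1}G)$. Since $A_nT\subset G$, the $A_n$ are bounded, and $|\det A_n|=N(\varepsilon_n)\to N(0)>0$. Along a subsequence $A_n\to A$ with $AF\subset G$ and $|\det A|=N(0)$, so $A$ is optimal for $F$; and $h_{A_n^{-1}G}\to h_{A^{-1}G}$ uniformly on unit vectors. Regard $\mu_n$ as measures on the compact set $W\times S^1$. If $B(o,r)\subset T$, then by (1) with $M=I$, $b=-o$,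
$$r\,\mu_n(W\times S^1)\le\int\langle u,x-o\rangle\,d\mu_n=2 .$$
So along a subsequence $\mu_n\to\mu$ weakly. Every point $(x,u)$ of the support of $\mu$ is a limit of points $(x_n,u_n)$ of the supports of $\mu_n$; for these $x_n\in F_{\varepsilon_n}$ and $\langle u_n,x_n\rangle=h_{A_n^{-1}G}(u_n)$. Hence $x\in F$ and $\langle u,x\rangle=h_{A^{-1}G}(u)$. Equation (1) passes to the limit because its integrands are continuous. So $\mu\in J(F,A^{-1}G)$, and $Q(\mu_n)\to Q(\mu)$ because $d$ is continuous on $W$.

**Step 2. If the lemma fails, $f$ drops along the flattening.** Suppose the lemma fails. By Lemma 1(a) the relevant sets $J$ are nonempty. By Step 1 with all $\varepsilon_n=0$, the supremum of $Q$ over all optimal $A$ for $F$ and all $\mu\in J(F,A^{-1}G)$ is attained, hence is less than $\Gamma/|F|$. Choose $\eta<\eta'$ strictly between. By Step 1 and the continuity of $\frac d{d\varepsilon}|F_\varepsilon|$ there is $\varepsilon_1>0$ such that for $\varepsilon\in[0,\varepsilon_1]$ all optimal $A$ for $F_\varepsilon$ and all $\mu\in J(F_\varepsilon,A^{-1}G)$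 satisfy $Q(\mu)<\eta$, and $-\frac d{d\varepsilon}|F_\varepsilon|>\eta'|F_\varepsilon|$.

Fix $\varepsilon\in(0,\varepsilon_1]$ and an optimal $A$ for $F_\varepsilon$. Lemma 1(b),(d) applied to $F_\varepsilon\subset A^{-1}G$ gives $(B,b)$ with $\operatorname{tr}B<\eta$ such that $x\mapsto x-s(Bx+b)$ maps $\varphi_s(F_\varepsilon)=F_{\varepsilon-s}$ into $A^{-1}G$ for small $s>0$. So for small $s>0$
$$N(\varepsilon-s)\ge N(\varepsilon)|\det(I-sB)|\ge N(\varepsilon)(1-\eta s),\qquad|F_{\varepsilon-s}|\ge|F_\varepsilon|(1+\eta's),$$
where $I$ in $\det(I-sB)$ is the identity matrix. As $\eta'>\eta$, the product gives $\Phi(\varepsilon-s)>\Phi(\varepsilon)$ for all small $s>0$. Hence the maximum of the continuous function $\Phi$ on $[0,\varepsilon_1]$ is attained only at $0$, so $\Phi(\varepsilon_1)<\Phi(0)$. This contradicts minimality. $\square$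

## Moving contacts toward $q_i$ in the bracket identity

Take $A,\mu$ from Lemma 3, replace $G$ by $A^{-1}G$, and by Lemma 1(c) let $\mu=\sum c_l\delta_{(x_l,u_l)}$ be finitely supported. We use the polygon $P$, the weights $M_{ijk}$ and Lemma 2 for these data, and write $d_l=d(x_l)$. Say that $x_l$ is *in bit $i$* if $\lambda_i(x_l)<0$; then $i\in I$ and $d_l=\theta_l(q_i-x_l)$ with $\theta_l\in[0,1]$. Otherwise $x_l\in T$ and $d_l=0$. Each $x_l$ is in at most one bit.

For a triple of contacts put $a=[x_i,x_j,x_k]$, where $i<j<k$ are contact indices. For $l$ in the triple with $x_l$ in a bit, let $a^l$ be the value of the bracket after $x_l$ is replaced by the corresponding $q$. Put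
$$\omega=\frac1m,\qquad R_{ijk}=a+\omega\sum_l\theta_l(a^l-a),$$
the sum being over the bit contacts of the triple.

**Step 1. The identity.** Here $Q(\mu)$ enters the bracket sum:
$$\sum M_{ijk}R_{ijk}=\tfrac14+\tfrac\omega4\,Q(\mu). \tag{7}$$
Differentiate Lemma 2(iii) with $y_l=x_l+sd_l$ at $s=0$. Since $y_l=(1-s\theta_l)x_l+s\theta_lq$ for a contact in a bit, and brackets are affine in each entry, the left side gives $\sum M_{ijk}\sum_l\theta_l(a^l-a)$. On the right, $Y^r(0)=\frac12(Z-e_r)$ and $\dot Y^r=D^r:=\sum_lp_l(e_r)d_l$. The map $x\mapsto\frac12(Z-x)$ sends $T$ to the triangle $(Y^r(0))_r$ of signed area $\frac14$. So replacing the single vertex $Y^r(0)$ by $y$ gives signed area $\frac14\lambda_r(Z-2y)$, whose derivative in direction $D^r$ is $-\frac12\vec\lambda_r(D^r)$; an arrow denotes the linear part. Since $p_l$ is affine, $p_l=\sum_rp_l(e_r)\lambda_r$, and the derivative of the right side is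
$$-\tfrac12\sum_r\vec\lambda_r(D^r)=-\tfrac12\sum_l\sum_rp_l(e_r)\vec\lambda_r(d_l)=-\tfrac12\sum_l\vec p_l(d_l)=\tfrac14\sum_lc_l\langle u_l,d_l\rangle=\tfrac14Q(\mu).$$
Multiply by $\omega$ and add Lemma 2(iv).

To profit from (7) we need an upper bound for $R$ to replace the bound $a\le1$ of Theorem 2.

**Lemma 4.** $R\le\rho_m:=1+\left(1-\frac1m\right)H$ for every triple.

**Step 2. Reduction to vertices, and the basic bound.** We first reduce to finitely many choices of $\theta$. $R$ is affine in the $\theta_l\in[0,1]$, so it suffices to bound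
$$R_S=(1-\omega|S|)a+\omega\sum_{l\in S}a^l$$
for sets $S$ of bit contacts in the triple. By (4) $|a|\le1$; in particular $R_\emptyset=a\le1\le\rho_m$. For $x\in F$ let $v_i(x)=\max(0,-\lambda_i(x))\le h_i$, and let $\bar\lambda_r=1-\lambda_r$; on $F$ we have $0\le\bar\lambda_r\le1+v_r$.

In the affine coordinates $(\bar\lambda_2,\bar\lambda_3)$ the points $q_1,e_1,e_2,e_3$ are $(0,0),(1,1),(0,1),(1,0)$. Since $(e_2-e_1)\times(e_3-e_1)=(-1,0)\times(0,-1)=1$ in these coordinates, $[x,y,z]=(y-x)\times(z-x)$ there. Hence for $x,y\in F$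
$$[q_1,x,y]=\bar\lambda_2(x)\bar\lambda_3(y)-\bar\lambda_3(x)\bar\lambda_2(y)\le\bar\lambda_2(x)\bar\lambda_3(y)\le(1+v_2(x))(1+v_3(y)). \tag{8}$$
Cyclic shifts of the labels $1,2,3$ give the analogues for $q_2,q_3$.

Consequence: let $x_l$ be in bit $i$, let $x,y$ be the other two contacts of the triple, and let $j,j'$ be the two other labels. Both factors exceed $1$ only if one of $x,y$ is in bit $j$ and the other in bit $j'$. If this is not so, then
$$a^l\le1+\max\big(v_j(x),v_{j'}(x),v_j(y),v_{j'}(y)\big).$$
We call this the basic bound.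

**Step 3. Case I: contacts in three different bits.** Here products of two factors above $1$ can occur, and they must be balanced against $a$. We have $m=3$, $\omega=\frac13$, and $1-\omega|S|\ge0$. If the cyclic order is (bit 1, bit 3, bit 2), then in (8) $x$ is in bit 3 and $y$ in bit 2, so both factors are $1$; the same holds cyclically. So each $a^l\le1$ and $R_S\le1$.

Otherwise the triple is cyclically $(y,w,z)$ with $y,w,z$ in bits $1,2,3$. Put $v_1=-\lambda_1(y)$, $v_2=-\lambda_2(w)$, $v_3=-\lambda_3(z)$, and
$$y_r=\bar\lambda_r(y)\ (r=2,3),\quad w_r=\bar\lambda_r(w)\ (r=1,3),\quad z_r=\bar\lambda_r(z)\ (r=1,2).$$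
All are $\ge0$, and since barycentric coordinates sum to $1$,
$$y_2+y_3+v_1=w_1+w_3+v_2=z_1+z_2+v_3=1 .$$
The equality in (8) and its cyclic analogues give $a^y=[q_1,w,z]$, $a^w=[q_2,z,y]$, $a^z=[q_3,y,w]$ as
$$a^y=(1+v_2)(1+v_3)-w_3z_2,\quad a^w=(1+v_3)(1+v_1)-z_1y_3,\quad a^z=(1+v_1)(1+v_2)-y_2w_1 .$$
In the coordinates $(\bar\lambda_2,\bar\lambda_3)$, $y=(y_2,y_3)$, $w=(1+v_2,w_3)$, $z=(z_2,1+v_3)$. From $a=(w-y)\times(z-y)=w\times z-w\times y-y\times z$,
$$a=(1+v_2)(1+v_3)-w_3z_2-y_2(1+v_3-w_3)-y_3(1+v_2-z_2).$$
Insert $1-w_3=w_1+v_2$ and $1-z_2=z_1+v_3$. The last two terms become $-(v_2+v_3)(y_2+y_3)-y_2w_1-y_3z_1$, and $y_2+y_3=1-v_1$. So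
$$a=1+\sigma-\Pi,\qquad\sigma=v_1v_2+v_2v_3+v_3v_1,\quad\Pi=w_3z_2+z_1y_3+y_2w_1 . \tag{9}$$
As $a\le1$, $\Pi\ge\sigma$. With $v=v_1+v_2+v_3\le H$:

- $|S|=3$: $R_S=\frac13(a^y+a^w+a^z)=\frac13(3+2v+\sigma-\Pi)\le1+\frac23v$.
- $|S|=2$, say $S=\{y,w\}$ (the other pairs are cyclically equivalent): $R_S\le\frac13\big(1+(1+v_2)(1+v_3)+(1+v_3)(1+v_1)\big)\le1+\frac23v$, using $v_2v_3\le v_2$ and $v_1v_3\le v_1$.
- $|S|=1$, say $S=\{y\}$: $R_S\le1+\frac13(v_2+v_3+v_2v_3)\le1+\frac23v$.

Since $\rho_3=1+\frac23H$, the bound holds.

**Step 4. Case II: no two contacts in the same bit, some contact in $T$.** Here the basic bound suffices. We have $|S|\le2$. If $l\in S$, then $a^l\le1+h_r$ if there is another bit contact, in bit $r$, and $a^l\le1$ otherwise. For $m=1$: $|S|\le1$ and $R_S\le1$. For $m\ge2$: $|S|=1$ gives $R_S\le1+\frac1mH$. If $|S|=2$ with bits $r\ne r'$, then $1-2\omega\ge0$ gives $R_S\le1+\frac1m(h_r+h_{r'})\le1+\frac1mH$. Since $\frac1m\le1-\frac1m$ for $m\ge2$, both are $\le\rho_m$.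

**Step 5. Case III: exactly two contacts in one bit.** For small $m$ the coefficient of $a$ in $R_S$ can be negative, so we need more than upper bounds for single brackets. Say $y,y'$ are in bit 1 and the third contact $w$ is not, named so that the triple is cyclically $(y,y',w)$. Additivity of signed areas gives $[q_1,y',w]+[y,q_1,w]+[y,y',q_1]=a$. As $y,y',q_1\in E_1$ and $|E_1|=1$, $[y,y',q_1]\ge-1$. So
$$a^y+a^{y'}=a-[y,y',q_1]\le a+1 . \tag{10}$$
By the basic bound $a^y,a^{y'}\le1+h_w$, where $h_w:=h_r$ if $w$ is in bit $r$ and $h_w:=0$ if $w\in T$. If $w$ is in a bit (then $m\ge2$), also $a^w\le1+h_1$.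

- $S=\{y\}$ or $\{y'\}$: $R_S\le1+\omega h_w$; for $m=1$, $h_w=0$.
- $S=\{y,y'\}$: $R_S\le(1-2\omega)a+\omega(a+1)=(1-\omega)a+\omega\le1$.
- $S=\{w\}$: $R_S\le1+\omega h_1$.
- $S=\{y,w\}$ or $\{y',w\}$: $R_S\le1+\omega(h_w+h_1)$, as $1-2\omega\ge0$.
- $S=\{y,y',w\}$: $R_S\le(1-3\omega)a+\omega(a+1)+\omega(1+h_1)=(1-2\omega)a+\omega(2+h_1)\le1+\omega h_1$.

For $m\ge2$ all are $\le1+\frac1mH\le\rho_m$. For $m=1$ all that occur are $\le1$.

**Step 6. Case IV: three contacts in one bit.** All brackets involved are of points of one $E_i$, a triangle of area $1$, so they have modulus at most $1$. For $|S|=1$: $R_S=(1-\omega)a+\omega a^l\le1$. For $|S|=2$: as in (10) the two $a^l$ sum to at most $a+1$, so $R_S\le(1-\omega)a+\omega\le1$. For $|S|=3$: additivity gives $\sum a^l=a$, so $R_S=(1-2\omega)a\le1$, because $|1-2\omega|\le1$.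

The cases are exhaustive; three contacts in $T$ belong to Case II with $S=\emptyset$. $\square$

**Step 7. The improved bound for $f$.** We combine. By Lemma 2(i),(ii), Lemma 4, (7) and Lemma 3,
$$\rho_m|P|=\rho_m\sum M_{ijk}\ge\sum M_{ijk}R_{ijk}=\tfrac14+\tfrac1{4m}Q(\mu)\ge\tfrac14\Big(1+\frac\Gamma{m|F|}\Big).$$
With (3),
$$f(F,G)\ge\frac{|F|+\Gamma/m}{4\rho_m} . \tag{11}$$

## Area against flattening speed, and the constant $\frac5{12}$

**Step 1. Comparison with a triangle in each bit.** We bound area plus area loss from below using only $h_i$. For $i\in I$ let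
$$J_i=b_i+\frac{\Gamma_i}{c_i^*}=\int_0^1\vartheta_i(\zeta_i(t))\,dt,\qquad\vartheta_i(\zeta)=2\zeta-\zeta^2+\frac2{c_i^*}\zeta(1-\zeta)^2 .$$
Then $\vartheta_i'(\zeta)=2(1-\zeta)\left(1+\frac{1-3\zeta}{c_i^*}\right)$, and $c_i^*\ge3h_i-1$ makes this $\ge0$ on $[0,h_i]$. So $\vartheta_i$ is nondecreasing there.

$F_i$ contains a triangle $e_je_{j'}p$ with $-\lambda_i(p)=h_i$; its function $\zeta$ satisfies $\zeta\le\zeta_i\le h_i$. Barycentric coordinates with respect to $e_j,e_{j'},q_i$ are proportional to $(1-t,t,\xi)$ with $\xi=\frac\zeta{1-\zeta}$ on the upper boundary, and lines are linear relations between them. So for this triangle $\xi$ is a tent as a function of $t$: linear on each side of the $t$-value of $p$, with value $0$ at the ends of $[0,1]$ (one-sided if $p$ has $t=0$ or $t=1$) and maximum $\xi_0=\frac{h_i}{1-h_i}$. Therefore $\int_0^1g(\xi(t))\,dt=\frac1{\xi_0}\int_0^{\xi_0}g(\xi)\,d\xi$ for continuous $g$. The area of the triangle is $h_i$. Since $\zeta(1-\zeta)^2=\xi/(1+\xi)^3$, which is the derivative of $\frac12\big(\frac\xi{1+\xi}\big)^2$, its $\Gamma$-integral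 is
$$\frac2{\xi_0}\int_0^{\xi_0}\frac{\xi\,d\xi}{(1+\xi)^3}=\frac2{\xi_0}\cdot\frac{\xi_0^2}{2(1+\xi_0)^2}=h_i(1-h_i).$$
By monotonicity of $\vartheta_i$,
$$J_i\ge h_i+\frac{h_i(1-h_i)}{c_i^*} .$$
If $h_i\le\frac12$ the right side is $1$. If $h_i>\frac12$ it is $\frac{2h_i^2}{3h_i-1}\ge\frac89$, because $18h_i^2-24h_i+8=2(3h_i-2)^2\ge0$. As $H<\frac23$, at most one $h_i$ exceeds $\frac12$, so $\sum_{i\in I}J_i\ge m-\frac19$.

For the test quadrilateral with $h\le\frac12$ we have $m=1$, $\rho_1=1$, $|F|+\Gamma=1+J_3=2$. So if such a figure were a minimizer for some $G$, (11) would give $f\ge\frac12$ instead of the $\frac{1+h}4$ of Theorem 2.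

**Step 2. The three values of $m$.** We insert this into (11). Since $b_i=h_i=0$ for $i\notin I$ and $b_i\ge h_i$,
$$|F|+\frac\Gamma m=1+\Big(1-\frac1m\Big)\sum_{i\in I}b_i+\frac1m\sum_{i\in I}J_i\ge1+\rho_m-\frac1{9m} . \tag{12}$$
So
$$f(F,G)\ge\frac14+\frac{1-\frac1{9m}}{4\rho_m},\qquad\rho_1=1,\quad\rho_2<\tfrac43,\quad\rho_3<\tfrac{13}9,$$
the last two because $H<\frac23$. For $m=1,2,3$ respectively this gives
$$f\ge\tfrac14+\tfrac29=\tfrac{17}{36},\qquad f>\tfrac14+\tfrac{17}{96}=\tfrac{41}{96},\qquad f>\tfrac14+\tfrac{26}{27}\cdot\tfrac9{52}=\tfrac5{12},$$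
all at least $\frac5{12}=\frac{40}{96}$. Together with the case $H\ge\frac23$, every minimizer $F$ of $f(\cdot,G)$ that is not a triangle satisfies $f(F,G)\ge\frac5{12}$. This is the second sentence of Theorem 1, hence Theorem 1, and hence Theorem 3: Grünbaum's conjecture holds, and equality occurs only for a triangle $F$ and an ellipse $G$. $\blacksquare$
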